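\title{Coflat module factor coalgebras of Hopf algebras\\ with an artinian quotient ring}

\begin{abstract}
Let $H$ be a residually finite dimensional Hopf algebra with a right artinian classical right quotient ring $Q$, and let $C$ be a left $H$-module factor coalgebra of $H$. We prove that if $H$ is left $C$-coflat, then $H$ is left faithfully $C$-coflat, and $C=H/HB^+$ for a right coideal subalgebra $B$ over which $H$ is left faithfully flat; such a $B$ is unique. The antipode is not assumed to be bijective. The main step is the passage from coflatness to faithful coflatness. It rests on a count of composition factors, carried out in a category of finite length formed by comodules over a $Q$-coring.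
\end{abstract}

\section{Introduction}

Let $k$ be a field and $H$ a Hopf algebra over $k$ with comultiplication $\Delta$, counit $\varepsilon$ and antipode $S$. Unadorned tensor products are over $k$. We write $\Delta(h)=h_1\otimes h_2$, and $v\mapsto v_0\otimes v_1$ for a right coaction.

Two kinds of objects attached to $H$ describe a homogeneous space. A \emph{right coideal subalgebra} is a subalgebra $B\subseteq H$ with $\Delta(B)\subseteq B\otimes H$. A \emph{left $H$-module factor coalgebra} is a quotient $C=H/I$ by a subspace $I$ that is both a left ideal and a coideal; we write $\pi\colon H\to C$ for the projection. Each kind gives rise to the other. If $B$ is a right coideal subalgebra and $B^+=B\cap\ker\varepsilon$, then $HB^+$ is a left ideal and a coideal, so $H/HB^+$ is a left $H$-module factor coalgebra. Conversely, $C$ determines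
\begin{equation}\label{eq:B}
B=\{h\in H:\ \pi(h_1)\otimes h_2=\pi(1)\otimes h\},
\end{equation}
which is a right coideal subalgebra (Lemma~\ref{lem:B}).

Let $\mathcal{M}^C$ and $\mathcal{M}^H$ be the categories of right comodules. The map $h\mapsto\pi(h_1)\otimes h_2$ makes $H$ a left $C$-comodule. For $V\in\mathcal{M}^C$ the \emph{cotensor product} $V\mathbin{\square}_CH$ is the kernel of
\begin{equation}\label{eq:D}
D_V\colon V\otimes H\to V\otimes C\otimes H,\qquad v\otimes h\mapsto v_0\otimes v_1\otimes h-v\otimes\pi(h_1)\otimes h_2 ;
\end{equation}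
it is a right $H$-comodule via $\mathrm{id}\otimes\Delta$. One calls $H$ \emph{left $C$-coflat} if the functor $\Psi=?\mathbin{\square}_CH\colon\mathcal{M}^C\to\mathcal{M}^H$ is exact, and \emph{left faithfully $C$-coflat} if $\Psi$ is faithfully exact, that is, exact and such that $\Psi(V)=0$ only for $V=0$. One calls $H$ \emph{left faithfully $B$-flat} if $H$ is faithfully flat as a left $B$-module, that is, if $?\otimes_BH$ is exact on right $B$-modules and annihilates no nonzero module.

To see what these notions measure, let $H$ be the coordinate ring of an affine algebraic group $G$ over an algebraically closed field and $C$ that of a closed subgroup $K$. A right $C$-comodule $V$ is a $K$-module via $xv=v_0\,v_1(x)$. Reading an element of $V\otimes H$ as a function $f\colon G\to V$ and evaluating \eqref{eq:D} at $(x,y)\in K\times G$, we find that $V\mathbin{\square}_CH$ consists of the functions with $f(xy)=xf(y)$. So $\Psi$ is induction from $K$ to $G$, the algebra $B$ consists of the functions that are constant on the cosets $Ky$, and $C=H/HB^+$ says that the ideal of $K$ is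 generated by the invariant functions vanishing at $1$. At the other extreme, let $H=k\Gamma$ be a group algebra. The elements $\pi(x)$, $x\in\Gamma$, are grouplike and span $C$, and distinct grouplike elements are linearly independent, so $C=k[\Gamma/\Lambda]$ with $\Lambda$ the stabilizer of $\pi(1)$. A $C$-comodule is a $\Gamma/\Lambda$-graded space, and $V\mathbin{\square}_CH=\bigoplus_{x\in\Gamma}V_{x\Lambda}\otimes x$ is faithfully exact in $V$. Here $B=k\Lambda$, the left $B$-module $H$ is free, and $HB^+$ is spanned by the differences $x\lambda-x$ with $\lambda\in\Lambda$, so $C=H/HB^+$.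

The following results relate flatness over $B$ to coflatness over $C$.
\begin{enumerate}
\item[(T)] (Takeuchi) If $B$ is a right coideal subalgebra and $H$ is left faithfully $B$-flat, then $H$ is left faithfully $C$-coflat for $C=H/HB^+$.
\item[(S)] (Schneider) If $C$ is a factor Hopf algebra of $H$ whose antipode is bijective and $H$ is left $C$-coflat, then $C=H/HB^+$ for a right coideal subalgebra $B$ such that $H$ is left faithfully $B$-flat.
\item[(MW)] (Masuoka--Wigner) If $S$ is bijective, $C=H/HR^+$ for a right coideal subalgebra $R$, and $H$ is left $C$-coflat, then $H$ is left faithfully flat over a possibly larger right coideal subalgebra $B$ with $HB^+=HR^+$.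
\end{enumerate}
Both (S) and (MW) are converses to (T) that start from coflatness alone, without faithfulness, but restrict the shape of $C$. One would therefore guess that the converse holds for every $C$, at least for a good class of Hopf algebras. We consider the class defined by the standing hypotheses of \cite{models}. The algebra $H$ is \emph{residually finite dimensional} if its ideals of finite codimension have zero intersection. Let $\Sigma$ be the set of regular elements of $H$, those that are neither left nor right zero divisors. A \emph{classical right quotient ring} of $H$ is a ring $Q=Q(H)\supseteq H$ in which all elements of $\Sigma$ are invertible and every element has the form $hs^{-1}$ with $h\in H$, $s\in\Sigma$. The question, which comes from \cite{models}, is the following.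

\begin{quote}
\emph{Let $H$ be residually finite dimensional with a right artinian classical right quotient ring, and let $C$ be an arbitrary left $H$-module factor coalgebra such that $H$ is left $C$-coflat. Does $H$ have a right coideal subalgebra $B$ such that $C=H/HB^+$ and $H$ is left faithfully $B$-flat?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:A}
Let $H$ be residually finite dimensional with a right artinian classical right quotient ring. Let $C$ be a left $H$-module factor coalgebra such that $H$ is left $C$-coflat, and let $B$ be given by \eqref{eq:B}. Then $H$ is left faithfully $C$-coflat, $C=H/HB^+$, and $H$ is left faithfully $B$-flat.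
\end{theorem}

For a right coideal subalgebra $B$ let $\mathcal{M}^H_B$ be the category of right $B$-modules $M$ that are right $H$-comodules with $(mb)_0\otimes(mb)_1=m_0b_1\otimes m_1b_2$.

\begin{theorem}\label{thm:B}
Let $H$ be residually finite dimensional with a right artinian classical right quotient ring $Q(H)$.
\begin{enumerate}
\item[(1)] For a left $H$-module factor coalgebra $C$ the following are equivalent: \textup{(a)} $H$ is left $C$-coflat; \textup{(b)} $H$ is left faithfully $C$-coflat; \textup{(c)} $C=H/HB^+$ for some right coideal subalgebra $B$ over which $H$ is left faithfully flat. In that case $B$ is unique and given by \eqref{eq:B}, and $M\mapsto M/MB^+$, $V\mapsto V\mathbin{\square}_CH$ are inverse equivalences $\mathcal{M}^H_B\simeq\mathcal{M}^C$.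
\item[(2)] $B\mapsto H/HB^+$ is a bijection from the set of right coideal subalgebras $B$ with $H$ left faithfully $B$-flat onto the set of left $H$-module factor coalgebras $C$ with $H$ left $C$-coflat.
\item[(3)] $S$ is injective and extends to an anti-automorphism of $Q(H)$. In particular $Q(H)$ is also left artinian and is the classical left quotient ring of $H$.
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:A} uses none of (T), (S), (MW); only the implication (c)$\Rightarrow$(b) of Theorem~\ref{thm:B} quotes (T).

The hard part is to show that an exact $\Psi$ kills no nonzero comodule. Section~\ref{sec:cotensor} collects the killed comodules in one subspace $T\subseteq C$, and Section~\ref{sec:cases} shows by hand why $T=0$ when $H$ is finite dimensional. Sections~\ref{sec:Q} and~\ref{sec:coring} build, over $Q$, the setting in which the same argument runs in general, and Section~\ref{sec:faithful} runs it. The equivalence $\mathcal{M}^H_B\simeq\mathcal{M}^C$ and the equality $C=H/HB^+$ then follow formally (Section~\ref{sec:equiv}), faithful flatness needs $Q$ once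 more (Section~\ref{sec:flat}), and Section~\ref{sec:unique} completes Theorem~\ref{thm:B}.

\section{The cotensor functor and the comodules it kills}\label{sec:cotensor}

In this section $H$ is an arbitrary Hopf algebra and $C=H/I$ a left $H$-module factor coalgebra. The projection $\pi$ is a coalgebra map and left $H$-linear, so
\[
\Delta(hc)=h_1c_1\otimes h_2c_2,\qquad \varepsilon(hc)=\varepsilon(h)\varepsilon(c)\qquad(h\in H,\ c\in C).
\]
The element $e=\pi(1)$ is grouplike, and $\pi(h)=he$. Every right $H$-comodule is a right $C$-comodule via $\pi$. We recall that $S(h_1)h_2=\varepsilon(h)=h_1S(h_2)$, that $S$ is an algebra antihomomorphism with $\Delta S(h)=S(h_2)\otimes S(h_1)$ and $\varepsilon S=\varepsilon$, and that comodules and coalgebras are \emph{locally finite}: every finite subset lies in a finite dimensional subcomodule, respectively subcoalgebra.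

One bijection will be used many times. For a right $H$-comodule $X$ and a left $H$-module $Z$,
\begin{equation}\label{eq:shear}
X\otimes Z\to X\otimes Z,\quad x\otimes z\mapsto x_0\otimes x_1z \qquad\text{has the inverse}\qquad x\otimes z\mapsto x_0\otimes S(x_1)z .
\end{equation}

Since $\Psi(V)=\ker D_V$ and both $V\otimes H$ and $V\otimes C\otimes H$ are exact in $V$ and commute with direct sums, $\Psi$ is always left exact and commutes with direct sums. Two values of $\Psi$ matter most. First, $h\mapsto\pi(h_1)\otimes h_2$ is an isomorphism $H\cong\Psi(C)$ with inverse $\varepsilon\otimes\mathrm{id}$. Second, for the one dimensional comodule $ke$ the condition $D_{ke}(e\otimes h)=0$ is the condition in \eqref{eq:B}, so $\Psi(ke)=e\otimes B$.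

\begin{lemma}\label{lem:B}
The space $B$ of \eqref{eq:B} is a right coideal subalgebra, $\pi(b)=\varepsilon(b)e$ for $b\in B$, and $HB^+\subseteq I$.
\end{lemma}

\begin{proof}
$B$ is the kernel of the map $h\mapsto\pi(h_1)\otimes h_2-e\otimes h$, which is right $H$-colinear for the coaction $\mathrm{id}\otimes\Delta$ on $C\otimes H$; hence $\Delta(B)\subseteq B\otimes H$. We have $1\in B$, and for $b,b'\in B$
\[
\pi(b_1b'_1)\otimes b_2b'_2=b_1\pi(b'_1)\otimes b_2b'_2=b_1e\otimes b_2b'=\pi(b_1)\otimes b_2b'=e\otimes bb' .
\]
Applying $\mathrm{id}\otimes\varepsilon$ to the defining equation gives $\pi(b)=\varepsilon(b)e$. So $B^+\subseteq I$, and $I$ is a left ideal.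
\end{proof}

The category $\mathcal{M}^C$ has no tensor product of its own, but $\mathcal{M}^H$ acts on it: for $X\in\mathcal{M}^H$ and $V\in\mathcal{M}^C$ the space $X\otimes V$ is a right $C$-comodule via $x\otimes v\mapsto x_0\otimes v_0\otimes x_1v_1$. With the diagonal coaction $x_0\otimes x'_0\otimes x_1x'_1$ on $X\otimes X'$ we have $X\otimes(X'\otimes V)=(X\otimes X')\otimes V$, and $X\otimes ke$ is $X$ viewed as a $C$-comodule.

\begin{lemma}[Tensor identity]\label{lem:tensor}
For $X\in\mathcal{M}^H$ and $V\in\mathcal{M}^C$ the map $\varphi(x\otimes v\otimes h)=x_0\otimes v\otimes x_1h$ restricts to a bijection $X\otimes\Psi(V)\to\Psi(X\otimes V)$.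
\end{lemma}

\begin{proof}
Let $\psi(x\otimes v\otimes c\otimes h)=x_0\otimes v\otimes x_1c\otimes x_2h$. Both $\varphi$ and $\psi$ are bijective by \eqref{eq:shear}, applied to $Z=V\otimes H$ and to $Z=V\otimes C\otimes H$, where $H$ acts on $H$, respectively diagonally on $C\otimes H$, and leaves the factor $V$ alone. Both $D_{X\otimes V}\,\varphi$ and $\psi\,(\mathrm{id}_X\otimes D_V)$ send $x\otimes v\otimes h$ to
\[
x_0\otimes v_0\otimes x_1v_1\otimes x_2h-x_0\otimes v\otimes x_1\pi(h_1)\otimes x_2h_2 .
\]
Hence $\varphi$ maps $\ker(\mathrm{id}_X\otimes D_V)=X\otimes\Psi(V)$ onto $\ker D_{X\otimes V}$.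
\end{proof}

Let $\mathcal{K}$ be the class of $V\in\mathcal{M}^C$ with $\Psi(V)=0$. It is closed under subcomodules and direct sums, and under $V\mapsto X\otimes V$ by Lemma~\ref{lem:tensor}. Coflatness adds closure under quotients, and this allows us to replace the class $\mathcal{K}$ by a single subspace of $C$.

\begin{lemma}\label{lem:T}
Let $H$ be left $C$-coflat. Then $C$ has a largest right subcomodule $T$ lying in $\mathcal{K}$, and:
\begin{enumerate}
\item[(a)] if $V\in\mathcal{K}$, then $v_0\otimes v_1\in V\otimes T$ for all $v\in V$; in particular $T=0$ implies $\mathcal{K}=0$;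
\item[(b)] $T$ is a left $H$-submodule of $C$;
\item[(c)] if $h\in H$ and $\pi(h_1)\otimes h_2\in T\otimes H$, then $h=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
The sum $T$ of all subcomodules of $C$ lying in $\mathcal{K}$ is a quotient of their direct sum, so $T\in\mathcal{K}$. Consequently the image of every colinear map from an object of $\mathcal{K}$ to $C$ lies in $T$.

(a) For each $f\in V^*$ the map $V\to C$, $v\mapsto f(v_0)v_1$, is colinear, so $f(v_0)v_1\in T$ for all $f$. This means $v_0\otimes v_1\in V\otimes T$. If $T=0$, then $v=v_0\varepsilon(v_1)=0$.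

(b) We have $H\otimes T\in\mathcal{K}$, and the action $H\otimes T\to C$ is colinear since $\Delta(hc)=h_1c_1\otimes h_2c_2$. So $HT\subseteq T$.

(c) $D_T$ is the restriction of $D_C$, so $0=\Psi(T)=(T\otimes H)\cap\Psi(C)$, and $h\mapsto\pi(h_1)\otimes h_2$ is a bijection $H\to\Psi(C)$.
\end{proof}

\section{Two test cases}\label{sec:cases}

Suppose $V\ne0$ lies in $\mathcal{K}$. If $\Psi$ is exact, every subquotient of every $X\otimes V$ lies in $\mathcal{K}$. But $ke\notin\mathcal{K}$, because $\Psi(ke)\ni e\otimes1$. So a contradiction is reached as soon as $ke$ is found among the subquotients of some $X\otimes V$. The first example shows this mechanism and shows that coflatness cannot be dropped from Theorem~\ref{thm:A}.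

\begin{example}\label{ex:sl2}
Let $k$ be algebraically closed, $H=k[a,b,c,d]/(ad-bc-1)$ the coordinate ring of $G=SL_2(k)$, and $C=H/(c)$ that of the group $K$ of upper triangular matrices. The polynomial $ad-bc-1$ is linear in $a$ with coprime coefficients, hence irreducible. So $H$ is a noetherian domain, $Q$ is a field, and $\bigcap_n(\ker\varepsilon)^n=0$ by Krull's intersection theorem: the hypotheses on $H$ hold.

The element $\pi(a)$ is grouplike, because $\Delta(a)=a\otimes a+b\otimes c$, and $\Psi(k\pi(a)^r)$ consists of the $h\in H$ with $h(xy)=a(x)^rh(y)$ for $x\in K$, $y\in G$. Put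
\[
y_s=\begin{pmatrix}1&0\\ s&1\end{pmatrix},\qquad y'_s=\begin{pmatrix}0&-1\\ 1&s\end{pmatrix},\qquad\text{so that}\qquad y_s=\begin{pmatrix}s^{-1}&1\\0&s\end{pmatrix}y'_{1/s}\quad(s\ne0).
\]
A matrix with bottom row $(\gamma,\delta)$ lies in $Ky_{\gamma/\delta}$ if $\delta\ne0$ and in $Ky'_0$ if $\delta=0$. So $h$ is determined by the polynomials $p(s)=h(y_s)$ and $p'(s)=h(y'_s)$, which satisfy $p(s)=s^{-r}p'(s^{-1})$. For $r=0$ both are the same constant, so $B=k$ and $H/HB^+=H\neq C$. For $r=1$ both vanish, so $k\pi(a)\in\mathcal{K}$.

Let $W$ be the $H$-comodule with $w_1\mapsto w_1\otimes a+w_2\otimes c$ and $w_2\mapsto w_1\otimes b+w_2\otimes d$. Since $c\pi(a)=0$ and $d\pi(a)=e$, the line spanned by $w_1\otimes\pi(a)$ is a subcomodule of $W\otimes k\pi(a)$ with quotient $ke$. Thus an object of $\mathcal{K}$ has a quotient outside $\mathcal{K}$, and $H$ is not left $C$-coflat.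
\end{example}

In the example the partner $W$ of $V$ is found by looking at weights. For a general $C$ there are no dual objects in $\mathcal{M}^C$ that could supply it, and we count composition factors instead. The counting rests on an elementary fact about nonnegative matrices.

\begin{lemma}\label{lem:positive}
Let $y,v\in\mathbb{R}^t$ with all $y_i>0$, all $v_i\ge0$ and $v\ne0$. Then there is a proper subset $\mathcal{S}\subsetneq\{1,\dots,t\}$ such that $v_i>0$ for all $i\notin\mathcal{S}$ and such that the following holds: if $n=(n_{ji})$ is a matrix with nonnegative entries and $ny=my$, $nv=mv$ for some $m\in\mathbb{R}$, then $i\in\mathcal{S}$ and $n_{ji}\ne0$ imply $j\in\mathcal{S}$.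
\end{lemma}

\begin{proof}
Let $c=\min\{y_j/v_j: v_j>0\}$, $z=y-cv$ and $\mathcal{S}=\{i:z_i>0\}$. All $z_i$ are nonnegative, and $z_j=0$ for an index $j$ at which the minimum is attained, so $\mathcal{S}$ is proper. If $z_i=0$, then $cv_i=y_i>0$. Finally $nz=mz$, so for $i\in\mathcal{S}$ and $n_{ji}\ne0$ we get $mz_j\ge n_{ji}z_i>0$ and $z_j\neq0$.
\end{proof}

A finite dimensional $H$ satisfies the hypotheses of Theorem~\ref{thm:A} with $Q=H$. Here the whole argument fits in a few lines.

\begin{proposition}\label{prop:findim}
Let $H$ be finite dimensional and $V\ne0$ a finite dimensional right $C$-comodule. Then $ke$ is a composition factor of $H\otimes V$. Consequently, if $H$ is left $C$-coflat, then it is left faithfully $C$-coflat.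
\end{proposition}

\begin{proof}
A simple $C$-comodule $U$ embeds in $C$ via $u\mapsto f(u_0)u_1$ for any $0\ne f\in U^*$; this map is nonzero because composing it with $\varepsilon$ gives $f$. So there are finitely many simple comodules $U_1=ke,U_2,\dots,U_t$. Let $[V]\in\mathbb{Z}^t$ be the vector of composition multiplicities and $n$ the matrix whose $i$th column is $[H\otimes U_i]$; then $[H\otimes V]=n[V]$, since $H\otimes{?}$ is exact. Let $m=\dim H$. The bijection $x\otimes h\mapsto x_1\otimes S(x_2)h$ of $H\otimes H$ from \eqref{eq:shear} carries the coaction $\mathrm{id}\otimes\Delta$ to the diagonal coaction, because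
\[
x_1\otimes S(x_4)h_1\otimes x_2S(x_3)h_2=x_1\otimes S(x_2)h_1\otimes h_2 .
\]
Hence $H\otimes H\cong H^m$ in $\mathcal{M}^H$ and $H\otimes(H\otimes V)\cong(H\otimes V)^m$. So $v=[H\otimes V]$ and $y=[H\otimes ke]$ both satisfy $nv=mv$, $ny=my$. All $y_j$ are positive, since $H\otimes ke=H$ maps onto $C$ and each $U_j$ embeds in $C$. Take $\mathcal{S}$ as in Lemma~\ref{lem:positive}. As $n_{j1}=y_j>0$ for all $j$, the assumption $1\in\mathcal{S}$ would make $\mathcal{S}$ improper. So $1\notin\mathcal{S}$ and $v_1>0$.

If $0\ne V\in\mathcal{K}$, we may take $V$ finite dimensional, and the first paragraph of this section gives the last claim.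
\end{proof}

For infinite dimensional $H$ the comodule $H\otimes V$ has infinite length and the count makes no sense. We shall replace $H\otimes V$ by $V\otimes Q$, which has finite length as a right $Q$-module, and give it a coaction of a suitable coring over $Q$. The single functor $H\otimes{?}$ will be replaced by a family of functors indexed by the finite dimensional factor algebras of $H$. All this requires a good understanding of how the Hopf structure interacts with $Q$.

\section{The quotient ring}\label{sec:Q}

From now on $H$ is residually finite dimensional and $Q=H\Sigma^{-1}$ is right artinian. We need from $Q$ a substitute for $S^{-1}$ and a substitute for a comultiplication.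

\subsection{Standard facts}
The ring $Q$ is a $k$-algebra. Finitely many elements of $Q$ can be written $h_is^{-1}$ with a common $s\in\Sigma$. A ring homomorphism or antihomomorphism from $H$ to a ring $F$ that sends $\Sigma$ to units extends uniquely to $Q$. A finitely generated right module over a right artinian ring has finite length, and an injective endomorphism of a module of finite length is bijective. For $Q$-modules $Y_Q$ and ${}_QM$ we have
\begin{equation}\label{eq:HQ}
Y\otimes_HM=Y\otimes_QM,
\end{equation}
because in $Y\otimes_HM$ one has $yhs^{-1}\otimes m=yhs^{-1}\otimes ss^{-1}m=y\otimes hs^{-1}m$.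

\begin{lemma}\label{lem:invertible}
Let $E$ be a finite dimensional algebra and $u\in Q\otimes E$. If $uz=0$ implies $z=0$ for $z\in H\otimes E$, or if $u$ has a right inverse in $Q\otimes E$, then $u$ is invertible in $Q\otimes E$.
\end{lemma}

\begin{proof}
Every element of $Q\otimes E$ has the form $z(s^{-1}\otimes1)$ with $z\in H\otimes E$. So in the first case left multiplication by $u$ is an injective endomorphism of the right $Q$-module $Q\otimes E$, which has finite length; it is therefore bijective. Then $uu'=1$ for some $u'$, and $u(u'u-1)=0$ gives $u'u=1$. In the second case $uu'=1$, left multiplication by $u'$ is injective, so $u'$ and then $u$ are invertible.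
\end{proof}

We use this for $E=k$, for $E=M_n(k)$, where $Q\otimes E=M_n(Q)$, and for factor algebras of $H$. The letter $A$ always denotes a nonzero finite dimensional factor algebra of $H$, with projection $\theta=\theta_A\colon H\to A$. Residual finite dimensionality enters through the following property.
\begin{enumerate}
\item[(R)] If $U$ is a vector space, $z\in U\otimes H$ and $(\mathrm{id}\otimes\theta_A)(z)=0$ for all $A$, then $z=0$.
\end{enumerate}
Indeed, if $z=\sum u_i\otimes h_i$ with linearly independent $u_i$, then $\theta_A(h_i)=0$ for all $A$.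

A \emph{comodule matrix} is a matrix $a=(a_{ij})\in M_n(H)$ with $\Delta(a_{ij})=\sum_la_{il}\otimes a_{lj}$ and $\varepsilon(a_{ij})=\delta_{ij}$. The antipode identities say that $S(a)=(S(a_{ij}))$ is a two-sided inverse of $a$. If $Y$ is a right comodule with basis $y_1,\dots,y_n$ and coaction $y_j\mapsto\sum_iy_i\otimes a_{ij}$, then $a$ is a comodule matrix.

\subsection{A substitute for the inverse of the antipode}

\begin{lemma}\label{lem:Sinj}
$S$ is injective.
\end{lemma}

\begin{proof}
Let $J=\ker S$ and let $D\subseteq H$ be a finite dimensional subcoalgebra; it suffices to show $D\cap J=0$. Let $R=D^*$ with the product $(ff')(d)=f(d_1)f'(d_2)$ and unit $\varepsilon|_D$, and let $R'\subseteq R$ consist of the functionals vanishing on $D\cap J$. For $d\in D\cap J$ we have $\varepsilon(d)=\varepsilon S(d)=0$ and $(S\otimes S)\Delta(d)=0$, so $\Delta(d)\in(D\cap J)\otimes D+D\otimes(D\cap J)$. Hence $R'$ is a subalgebra of $R$ containing the unit. We must show $R'=R$.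

Suppose $p=\dim R'<n=\dim R$, and extend a basis $y_1,\dots,y_p$ of $R'$ to a basis $y_1,\dots,y_n$ of $R$. Since $D=R^*$, there are $a_{ij}\in D$ with $fy_j=\sum_if(a_{ij})y_i$ for $f\in R$. The equations $(ff')y_j=f(f'y_j)$ and $\varepsilon y_j=y_j$ say that $a$ is a comodule matrix. Write $a$ in blocks $a^{11},a^{12},a^{21},a^{22}$ with $a^{11}$ of size $p\times p$. Since $R'R'\subseteq R'$, the entries of $a^{21}$ are annihilated by $R'$, so they lie in $D\cap J$, and $S(a^{21})=0$. The second block row of $S(a)a=1$ then reads $S(a^{22})a^{21}=0$ and $S(a^{22})a^{22}=1$. By Lemma~\ref{lem:invertible}, $S(a^{22})$ is invertible in $M_{n-p}(Q)$, so $a^{21}=0$. This means $RR'\subseteq R'$, and since $R'$ contains the unit, $R'=R$, a contradiction.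
\end{proof}

If $S$ is bijective, then $S^{-1}(h_2)h_1=\varepsilon(h)=h_2S^{-1}(h_1)$. We look for a map with these properties and values in $Q$. For a coalgebra $D$ and an algebra $F$ equip $\mathrm{Hom}(D,F)$ with the associative product $(f*f')(d)=f(d_2)f'(d_1)$, whose unit is $\varepsilon$.

\begin{lemma}\label{lem:skew}
Let $f\colon H\to F$ be an algebra homomorphism such that $f(a^t)$ is invertible in $M_n(F)$ for the transpose $a^t$ of every comodule matrix $a$. Then there is a unique linear map $\sigma_f\colon H\to F$ with $\sigma_f(h_2)f(h_1)=\varepsilon(h)=f(h_2)\sigma_f(h_1)$. It is an algebra antihomomorphism, and $\sigma_fS=f$.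
\end{lemma}

\begin{proof}
Let $D$ be a finite dimensional subcoalgebra with basis $y_j$ and $\Delta(y_j)=\sum_iy_i\otimes a_{ij}$. Then $(f*f')(y_j)=\sum_if(a_{ij})f'(y_i)$, so $f'\mapsto f*f'$ is multiplication by $f(a^t)$ on $\mathrm{Hom}(D,F)\cong F^n$, and it is bijective. Hence $f*\sigma_D=\varepsilon$ for some $\sigma_D$, and $f*(\sigma_D*f)=f*\varepsilon$ gives $\sigma_D*f=\varepsilon$. Inverses are unique, so $\sigma_{D'}$ restricts to $\sigma_D$ for $D\subseteq D'$, and the $\sigma_D$ glue to the unique $*$-inverse $\sigma_f$ of $f$.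

Taking $h=1$ gives $\sigma_f(1)=1$. In $\mathrm{Hom}(H\otimes H,F)$ the map $h\otimes h'\mapsto f(hh')$ has the left inverse $h\otimes h'\mapsto\sigma_f(hh')$ and the right inverse $h\otimes h'\mapsto\sigma_f(h')\sigma_f(h)$, since $f(h_2)f(h'_2)\sigma_f(h'_1)\sigma_f(h_1)=\varepsilon(h)\varepsilon(h')$. So the two coincide. Finally, the first identity applied to $S(h)$ reads $\sigma_fS(h_1)\,fS(h_2)=\varepsilon(h)$, whence $\sigma_fS(h)=\sigma_fS(h_1)\,fS(h_2)f(h_3)=f(h)$.
\end{proof}

The lemma applies to the inclusion $H\subseteq Q$. Indeed, let $a$ be a comodule matrix and $z\in H^n$ a column with $a^tz=0$, that is, $\sum_ja_{ji}z_j=0$ for all $i$. Applying $S$ gives $\sum_jS(z_j)S(a_{ji})=0$. As $S(a)$ is invertible and $S$ is injective, $z=0$. By Lemma~\ref{lem:invertible}, $a^t$ is invertible in $M_n(Q)$. We obtain an algebra antihomomorphism $\sigma\colon H\to Q$ with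
\begin{equation}\label{eq:sigma}
\sigma(h_2)h_1=\varepsilon(h)=h_2\sigma(h_1),\qquad\sigma S=\mathrm{id}_H .
\end{equation}
If $S$ is bijective, then $\sigma=S^{-1}$.

\subsection{A substitute for the comultiplication}
In general $\Delta$ does not extend to a homomorphism $Q\to Q\otimes H$: for $H=k[x]$ with $\Delta(x)=x\otimes1+1\otimes x$ the element $\Delta(x)$ has degree one in the polynomial ring $k(x)\otimes k[x]$ over $k(x)$ and is not invertible. Modulo $1\otimes x^n$ it does have the inverse $\sum_{i<n}(-1)^ix^{-i-1}\otimes x^i$. This is the general pattern. Put $Q_A=Q\otimes A$ and $\Delta_A(h)=h_1\otimes\theta(h_2)$.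

\begin{lemma}\label{lem:tau}
\begin{enumerate}
\item[(a)] $\Delta_A$ extends uniquely to an algebra homomorphism $\tau_A\colon Q\to Q_A$.
\item[(b)] $Q_A$ is flat as a left $H$-module via $\Delta_A$.
\item[(c)] There is a linear map $\sigma_A\colon H\to A$ with $\sigma_A(h_2)\theta(h_1)=\varepsilon(h)=\theta(h_2)\sigma_A(h_1)$, and
\begin{equation}\label{eq:tausigma}
\tau_A(\sigma(h))=\sigma(h_2)\otimes\sigma_A(h_1).
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
The map $\kappa(h\otimes\alpha)=h_1\otimes\theta(h_2)\alpha$ is a bijection of $H\otimes A$ by \eqref{eq:shear}, and $\Delta_A(h')\kappa(h\otimes\alpha)=\kappa(h'h\otimes\alpha)$.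

(a) For $s\in\Sigma$ this shows that left multiplication by $\Delta_A(s)$ is injective on $H\otimes A$. By Lemma~\ref{lem:invertible}, $\Delta_A(s)$ is invertible in $Q_A$.

(b) It also shows that $H\otimes A$ is a free left $H$-module via $\Delta_A$. By common right denominators $Q_A$ is the directed union of the left submodules $(H\otimes A)(s^{-1}\otimes1)\cong H\otimes A$, and a directed union of flat modules is flat.

(c) For a comodule matrix $a$ the $(i,j)$ entry of $\tau_A(a^t)$ is $\sum_la_{jl}\otimes\theta(a_{li})$, so $\tau_A(a^t)=(1\otimes\theta(a^t))(a^t\otimes1)$ in $M_n(Q_A)$. Since $\tau_A(a^t)$ and $a^t\otimes1$ are invertible, so is $1\otimes\theta(a^t)$. Then $\theta(a^t)$ is not a zero divisor in the finite dimensional algebra $M_n(A)$, hence invertible, and Lemma~\ref{lem:skew} gives $\sigma_A$. In $\mathrm{Hom}(H,Q_A)$ the map $\tau_A\sigma$ is a left $*$-inverse of $\Delta_A$, by \eqref{eq:sigma}. The right side of \eqref{eq:tausigma} is a right $*$-inverse, because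
\[
h_3\sigma(h_2)\otimes\theta(h_4)\sigma_A(h_1)=1\otimes\theta(h_2)\sigma_A(h_1)=\varepsilon(h).\qedhere
\]
\end{proof}

\subsection{Left fractions}
The bimodules of Section~\ref{sec:coring} are localized on the left, so we need to know that $Q$ is also a ring of left fractions. This will follow once $S$ is shown to extend to an anti-automorphism of $Q$, and for that we need $\sigma$ to be injective.

\begin{lemma}\label{lem:sigmainj}
$\sigma$ is injective.
\end{lemma}

\begin{proof}
First we show that $\sigma_A(h)=0$ for all $A$ implies $h=0$. Given $A$, the kernel of $\theta S$ is a proper ideal of finite codimension. Let $\theta'\colon H\to A'$ be the projection onto the factor algebra by this ideal, and let $\bar S\colon A'\to A$ be the antihomomorphism with $\bar S\theta'=\theta S$. Applying $\bar S$ to $\sigma_{A'}(h_2)\theta'(h_1)=\varepsilon(h)$ gives $\theta S(h_1)\,\bar S\sigma_{A'}(h_2)=\varepsilon(h)$, so $\bar S\sigma_{A'}(h)=\theta(h_1)\,\theta S(h_2)\,\bar S\sigma_{A'}(h_3)=\theta(h)$. Thus $\sigma_{A'}(h)=0$ forces $\theta_A(h)=0$, and this holds for all $A$.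

Now let $J=\ker\sigma$, a proper ideal of $H$, and $h\in J$. By \eqref{eq:tausigma}, $\sigma(h_2)\otimes\sigma_A(h_1)=0$ for all $A$. Writing $\sigma(h_2)\otimes h_1=\sum q_i\otimes h^{(i)}$ with linearly independent $q_i$, we get $h^{(i)}=0$ by the first step. So $\Delta(J)\subseteq H\otimes J$. Then $\varepsilon(h)1=S(h_1)h_2\in J$, so $\varepsilon(J)=0$, and $h=h_1\varepsilon(h_2)=0$.
\end{proof}

\begin{proposition}\label{prop:left}
\begin{enumerate}
\item[(a)] $S$ extends to an anti-automorphism $\hat S$ of $Q$.
\item[(b)] Every element of $Q$ has the form $t^{-1}h$ with $t\in\Sigma$, $h\in H$, and $Q$ is the directed union of the right $H$-submodules $t^{-1}H$.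
\item[(c)] If $M$ is a left $H$-module, $m\in M$ and $1\otimes m=0$ in $Q\otimes_HM$, then $tm=0$ for some $t\in\Sigma$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $s\in\Sigma$ and $S(s)h=0$ with $h\in H$. Applying $\sigma$ gives $\sigma(h)s=0$, so $\sigma(h)=0$ and $h=0$. By Lemma~\ref{lem:invertible}, $S(s)$ is invertible in $Q$, so $S$ extends to an antihomomorphism $\hat S\colon Q\to Q$. It is injective: $\hat S(hs^{-1})=0$ gives $S(h)=0$. Applying $\hat S$ to $\sigma(h_2)h_1=\varepsilon(h)$ gives $S(h_1)\,\hat S\sigma(h_2)=\varepsilon(h)$, so $\hat S\sigma(h)=h_1S(h_2)\,\hat S\sigma(h_3)=h$. If $s\in\Sigma$ and $\sigma(s)q=0$, then $\hat S(q)s=0$, so $q=0$. Hence $\sigma(s)$ is invertible and $\sigma$ extends to an antihomomorphism $\hat\sigma$ of $Q$. The endomorphism $\hat S\hat\sigma$ of $Q$ is the identity on $H$, hence on $Q$, and $\hat S$ is surjective.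

(b) Every element of $Q$ is $\hat S(hs^{-1})=S(s)^{-1}S(h)$, and $S(s)\in\Sigma$, being an element of $H$ invertible in $Q$. Given $t_1,t_2\in\Sigma$, write $t_1t_2^{-1}=t^{-1}h$; then $t_1^{-1}H$ and $t_2^{-1}H$ lie in $(tt_1)^{-1}H$, since $t_2^{-1}=(tt_1)^{-1}h$.

(c) Tensor products commute with direct limits, so by (b) the element $1\otimes m$ vanishes in $t^{-1}H\otimes_HM$ for some $t$. Under $t^{-1}H\otimes_HM\cong M$, $t^{-1}h\otimes m\mapsto hm$, it corresponds to $tm$.
\end{proof}

Lemma~\ref{lem:Sinj} and Proposition~\ref{prop:left} prove Theorem~\ref{thm:B}(3): an anti-automorphism turns the descending chain condition on right ideals into that on left ideals.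

\subsection{Stable submodules}
The maps $\tau_A$ together play the role of a coaction on $Q$. Let $\tau_A$ act on $Q^n$ coordinatewise, and call a subspace $Z\subseteq Q^n$ \emph{stable} if $\tau_A(Z)\subseteq Z\otimes A$ for all $A$. Intersections of stable subspaces are stable, and so are images under coordinate projections. The next lemma says that $Q$ has no stable one-sided ideals other than $0$ and $Q$. It is the source of every freeness and vanishing statement below.

\begin{lemma}\label{lem:stable}
\begin{enumerate}
\item[(a)] A nonzero stable right ideal or left ideal $R$ of $Q$ equals $Q$.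
\item[(b)] If $Z\subseteq Q^n$ is a stable left submodule, then $Q^n/Z$ is a free left $Q$-module.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Clearing a right, respectively left, denominator shows that $R_0=R\cap H\ne0$. For $r\in R_0$ we have $r_1\otimes\theta_A(r_2)\in(R\otimes A)\cap(H\otimes A)=R_0\otimes A$ for all $A$, so (R) with $U=H/R_0$ gives $\Delta(r)\in R_0\otimes H$. Since $r=\varepsilon(r_1)r_2$, some $r\in R_0$ has $\varepsilon(r)\ne0$. Now $\varepsilon(r)1=r_1S(r_2)\in R$ if $R$ is a right ideal, and $\varepsilon(r)1=\sigma(r_2)r_1\in R$ if $R$ is a left ideal.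

(b) For $J\subseteq\{1,\dots,n\}$ let $Q^J$ be the span of the basis vectors $e_j$, $j\in J$; it is stable. Choose $J$ maximal with $Z\cap Q^J=0$. For $i\notin J$ the stable submodule $Z\cap Q^{J\cup\{i\}}$ is nonzero and meets $Q^J$ trivially, so its projection to the $i$th coordinate is a nonzero stable left ideal, that is, $Q$. Hence $e_i\in Z+Q^J$, and $Q^n=Z\oplus Q^J$.
\end{proof}

\section{A coring over the quotient ring}\label{sec:coring}

We want a coaction on $V\otimes Q$ that extends the $C$-coaction of $V$ and is right $Q$-linear. Its target must be $(V\otimes Q)\otimes_Q\mathcal{G}$ for a $Q$-bimodule $\mathcal{G}$ built from $C$. The natural candidate $C\otimes Q$ is a right $Q$-module, but on the left it carries only the diagonal action of $H$, so we localize it on the left.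

\subsection{The bimodules $N_X$}
For a left $H$-module $X$ let $H$ act on $X\otimes Q$ by $h(x\otimes q)=h_1x\otimes h_2q$ and let $Q$ act by right multiplication. Put
\[
N_X=Q\otimes_H(X\otimes Q),\qquad[x\otimes q]=1\otimes(x\otimes q).
\]
This is a $Q$-bimodule, functorial in $X$, with $[x\otimes q]=[x\otimes1]q$ and $h[x\otimes q]=[h_1x\otimes h_2q]$. It is generated as a bimodule by the elements $[x\otimes1]$. The space $N_X\otimes A$ is a $Q_A$-bimodule, and we define
\[
\tau_A\colon N_X\to N_X\otimes A,\qquad p[x\otimes q]\mapsto\tau_A(p)\bigl([x\otimes1]\otimes1\bigr)\tau_A(q).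
\]
This is well defined, since $ph\otimes(x\otimes q)$ and $p\otimes(h_1x\otimes h_2q)$ have the same image:
\[
\bigl([h_1x\otimes1]\otimes1\bigr)\Delta_A(h_2)=[h_1x\otimes h_2]\otimes\theta(h_3)=h_1[x\otimes1]\otimes\theta(h_2)=\Delta_A(h)\bigl([x\otimes1]\otimes1\bigr).
\]
By construction $\tau_A$ is \emph{semilinear} on both sides and fixes the generators:
\begin{equation}\label{eq:semi}
\tau_A(p\nu q)=\tau_A(p)\tau_A(\nu)\tau_A(q),\qquad\tau_A([x\otimes1])=[x\otimes1]\otimes1 .
\end{equation}

Comodules over a coring form an abelian category with the expected kernels when the coring is flat on the left. This is what the next lemma provides.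

\begin{lemma}\label{lem:flat}
$N_X$ is flat as a left $Q$-module.
\end{lemma}

\begin{proof}
Call $\nu\in N_X$ \emph{invariant} if $\tau_A(\nu)=\nu\otimes1$ for all $A$. If $\nu_1,\dots,\nu_n$ are invariant, the map $f\colon Q^n\to N_X$, $(q_i)\mapsto\sum q_i\nu_i$, satisfies $\tau_Af=(f\otimes\mathrm{id})\tau_A$ by \eqref{eq:semi}. So $\ker f$ is stable, and $\sum Q\nu_i$ is free by Lemma~\ref{lem:stable}(b).

Let $N'$ be the left submodule generated by all $[x\otimes h]$ with $h\in H$. It is generated by invariant elements. Indeed, put $\nu(x,h)=\sigma(h_2)[x\otimes h_1]\in N'$. Then $h_2\,\nu(x,h_1)=h_3\sigma(h_2)[x\otimes h_1]=[x\otimes h]$ by \eqref{eq:sigma}, and by \eqref{eq:semi} and \eqref{eq:tausigma}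
\[
\tau_A(\nu(x,h))=\sigma(h_4)[x\otimes h_1]\otimes\sigma_A(h_3)\theta(h_2)=\nu(x,h)\otimes1 .
\]
Hence $N'$ is a directed union of free modules, so it is flat. Finally $N'H\subseteq N'$, so by common right denominators $N_X$ is the directed union of the left submodules $N's^{-1}$, $s\in\Sigma$, each isomorphic to $N'$ via right multiplication by $s$.
\end{proof}

\subsection{The coring and its comodules}
A \emph{coring} over a ring $R$ is an $R$-bimodule $\mathcal{G}$ with bimodule maps $\Delta_{\mathcal{G}}\colon\mathcal{G}\to\mathcal{G}\otimes_R\mathcal{G}$ and $\varepsilon_{\mathcal{G}}\colon\mathcal{G}\to R$ satisfying coassociativity and the counit laws. A \emph{right $\mathcal{G}$-comodule} is a right $R$-module $Y$ with an $R$-linear map $\rho\colon Y\to Y\otimes_R\mathcal{G}$, $y\mapsto y_{(0)}\otimes y_{(1)}$, such that $(\rho\otimes\mathrm{id})\rho=(\mathrm{id}\otimes\Delta_{\mathcal{G}})\rho$ and $y_{(0)}\varepsilon_{\mathcal{G}}(y_{(1)})=y$.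

Let $C$ be any left $H$-module factor coalgebra; coflatness is not needed before Proposition~\ref{prop:faithful}. Put $\mathcal{G}=N_C$ and $g=[e\otimes1]$, so that $hg=[\pi(h_1)\otimes h_2]$ for $h\in H$. The right $Q$-linear map $c\otimes q\mapsto[c_1\otimes1]\otimes[c_2\otimes q]$ from $C\otimes Q$ to $\mathcal{G}\otimes_Q\mathcal{G}$ is left $H$-linear, because it sends $h_1c\otimes h_2q$ to
\[
[h_1c_1\otimes1]\otimes[h_2c_2\otimes h_3q]=[h_1c_1\otimes1]\otimes h_2[c_2\otimes q]=[h_1c_1\otimes h_2]\otimes[c_2\otimes q]=h[c_1\otimes1]\otimes[c_2\otimes q].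
\]
The map $c\otimes q\mapsto\varepsilon(c)q$ is left $H$-linear, because it sends $h_1c\otimes h_2q$ to $\varepsilon(c)hq$. We obtain bimodule maps $\Delta_{\mathcal{G}}$ and $\varepsilon_{\mathcal{G}}$ with $\Delta_{\mathcal{G}}[c\otimes1]=[c_1\otimes1]\otimes[c_2\otimes1]$ and $\varepsilon_{\mathcal{G}}[c\otimes1]=\varepsilon(c)$. The coring axioms hold on the generators $[c\otimes1]$, hence everywhere.

Let $\mathcal{A}$ be the category of right $\mathcal{G}$-comodules that are finitely generated over $Q$. Let $f\colon Y\to Y'$ be a morphism in $\mathcal{A}$ with kernel $K$. By Lemma~\ref{lem:flat}, $K\otimes_Q\mathcal{G}=\ker(f\otimes\mathrm{id})$, so $\rho_Y$ restricts to $K\to K\otimes_Q\mathcal{G}$; the restriction is coassociative since $K\otimes_Q\mathcal{G}\otimes_Q\mathcal{G}$ embeds in $Y\otimes_Q\mathcal{G}\otimes_Q\mathcal{G}$. The cokernel inherits a coaction by right exactness of the tensor product. So $\mathcal{A}$ is abelian, with kernels, cokernels, images and finite sums computed in right $Q$-modules. Since $Q$ is right artinian, all objects of $\mathcal{A}$ have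 finite length, and the Jordan--H\"older theorem applies. Composition factors in $\mathcal{A}$ will be called \emph{constituents}.

For finite dimensional $V\in\mathcal{M}^C$ we make $V\otimes Q$ an object of $\mathcal{A}$ by
\[
\rho(v\otimes q)=(v_0\otimes1)\otimes[v_1\otimes q];
\]
both iterates of $\rho$ give $(v_0\otimes1)\otimes[v_1\otimes1]\otimes[v_2\otimes q]$. The functor $V\mapsto V\otimes Q$ is exact. We write $Q_g$ for $ke\otimes Q$, that is, $Q$ with $\rho(q)=gq\in\mathcal{G}=Q\otimes_Q\mathcal{G}$. Subobjects of $Q_g$ are right ideals of $Q$.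

\begin{remark}
Let $H$ be finite dimensional, so that $Q=H$, $\sigma=S^{-1}$ and $\mathcal{G}=C\otimes H$. Then $[c\otimes h]=h_2[\sigma(h_1)c\otimes1]$, and therefore $\rho(v\otimes h)=(v_0\otimes h_2)\otimes[\sigma(h_1)v_1\otimes1]$. This is the formula for the $C$-coaction on $H'\otimes V$, where $H'$ is $H$ with the coaction $h\mapsto h_2\otimes\sigma(h_1)$. So $V\otimes Q$ is a variant of the comodule $H\otimes V$ of Proposition~\ref{prop:findim} that remembers the right multiplication.
\end{remark}

The category $\mathcal{A}$ may have infinitely many simple objects, but only finitely many concern us. Let $L_1,\dots,L_t$ be the pairwise nonisomorphic constituents of $Q_g$.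

\begin{lemma}\label{lem:VQ}
For every finite dimensional $V\in\mathcal{M}^C$ all constituents of $V\otimes Q$ are among $L_1,\dots,L_t$.
\end{lemma}

\begin{proof}
Let first $W$ be a finite dimensional $H$-comodule. The right $Q$-linear bijection $\alpha(w\otimes q)=w_0\otimes w_1q$ of \eqref{eq:shear} satisfies
\[
\rho(\alpha(w\otimes q))=(w_0\otimes1)\otimes[\pi(w_1)\otimes w_2q]=(w_0\otimes1)\otimes w_1gq=\alpha(w\otimes1)\otimes gq ,
\]
so it is an isomorphism from the direct sum of $\dim W$ copies of $Q_g$ onto $W\otimes Q$. Now the coaction embeds $V$ in $V\otimes C\cong C^n$, and $\pi^n\colon H^n\to C^n$ is a surjection of $C$-comodules. Lift a basis of $V$ to $H^n$ and let $W\subseteq H^n$ be a finite dimensional $H$-subcomodule containing the lifts. Then $W\cap(\pi^n)^{-1}(V)$ is a $C$-subcomodule of $W$ that maps onto $V$. So $V\otimes Q$ is a subquotient of $W\otimes Q\cong Q_g^{\dim W}$.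
\end{proof}

\subsection{Twisting functors}
We now construct the functors that replace $H\otimes{?}$. They should multiply each $V\otimes Q$, and they should detect stability of right ideals of $Q$. Base change along $\tau_A$ does both. The ring $Q_A$ receives two homomorphisms from $Q$, namely $\tau_A$ and $q\mapsto q\otimes1$. For a right $Q$-module $Y$ put $F_A(Y)=Y\otimes_QQ_A$, where $Q_A$ is a left $Q$-module via $\tau_A$; this is a right $Q_A$-module, and we view it as a right $Q$-module via $q\mapsto q\otimes1$.

\begin{lemma}\label{lem:twist}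
$F_A$ lifts to an exact functor $\mathcal{A}\to\mathcal{A}$ with the following properties.
\begin{enumerate}
\item[(a)] For finite dimensional $V\in\mathcal{M}^C$, $F_A(V\otimes Q)=(V\otimes Q)\otimes A$, where $A$ is a multiplicity space; this is a direct sum of $\dim A$ copies of $V\otimes Q$.
\item[(b)] For a subobject $R\subseteq Q_g$, the subobject $F_A(R)\subseteq F_A(Q_g)=Q_g\otimes A$ contains $\tau_A(R)$.
\end{enumerate}
\end{lemma}

\begin{proof}
If $Y$ is finitely generated over $Q$, then $F_A(Y)$ is finitely generated over $Q_A$, hence over $Q$. By \eqref{eq:HQ}, $F_A(Y)=Y\otimes_HQ_A$, so $F_A$ is exact on $Q$-modules by Lemma~\ref{lem:tau}(b). It remains to define the coaction.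

Extension of scalars makes $\mathcal{G}_A=\mathcal{G}\otimes A$ a coring over $Q_A$, with $\mathcal{G}_A\otimes_{Q_A}\mathcal{G}_A=(\mathcal{G}\otimes_Q\mathcal{G})\otimes A$ and structure maps $\Delta_{\mathcal{G}}\otimes\mathrm{id}$, $\varepsilon_{\mathcal{G}}\otimes\mathrm{id}$. Write $\Delta_{\mathcal{G}}(\gamma)=\gamma_{(1)}\otimes\gamma_{(2)}$. We claim that for $\gamma\in\mathcal{G}$
\begin{equation}\label{eq:coringmap}
(\Delta_{\mathcal{G}}\otimes\mathrm{id})\tau_A(\gamma)=\tau_A(\gamma_{(1)})\otimes_{Q_A}\tau_A(\gamma_{(2)}),\qquad(\varepsilon_{\mathcal{G}}\otimes\mathrm{id})\tau_A(\gamma)=\tau_A(\varepsilon_{\mathcal{G}}(\gamma)).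
\end{equation}
By \eqref{eq:semi} the map $\gamma\otimes\gamma'\mapsto\tau_A(\gamma)\otimes\tau_A(\gamma')$ is well defined on $\mathcal{G}\otimes_Q\mathcal{G}$, all four expressions are additive and semilinear on both sides in $\gamma$, and for $\gamma=[c\otimes1]$ the two sides equal $[c_1\otimes1]\otimes[c_2\otimes1]\otimes1$, respectively $\varepsilon(c)$. This proves the claim. For $Y\in\mathcal{A}$ define
\[
\rho_A\colon F_A(Y)\to F_A(Y)\otimes_{Q_A}\mathcal{G}_A,\qquad\rho_A(y\otimes u)=(y_{(0)}\otimes1)\otimes\tau_A(y_{(1)})u .
\]
Left semilinearity of $\tau_A$ shows that $y\otimes\gamma\mapsto(y\otimes1)\otimes\tau_A(\gamma)$ is well defined on $Y\otimes_Q\mathcal{G}$, and right semilinearity shows that $yq\otimes u$ and $y\otimes\tau_A(q)u$ have the same image. By \eqref{eq:coringmap} both iterates of $\rho_A$ give $(y_{(0)}\otimes1)\otimes\tau_A(y_{(1)})\otimes\tau_A(y_{(2)})u$, and the counit sends $\rho_A(y\otimes u)$ to $y_{(0)}\otimes\tau_A(\varepsilon_{\mathcal{G}}(y_{(1)}))u=y\otimes u$. So $F_A(Y)$ is a $\mathcal{G}_A$-comodule, naturally in $Y$.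

A $\mathcal{G}_A$-comodule is a $\mathcal{G}$-comodule. Indeed, $\mathcal{G}_A=Q_A\otimes_Q\mathcal{G}$ along $q\mapsto q\otimes1$, so for each right $Q_A$-module $M$ there is a right $Q$-linear isomorphism
\begin{equation}\label{eq:restrict}
M\otimes_Q\mathcal{G}\cong M\otimes_{Q_A}\mathcal{G}_A,\qquad m\otimes\gamma\mapsto m\otimes(\gamma\otimes1),
\end{equation}
natural in $M$. Applied twice it identifies $M\otimes_Q\mathcal{G}\otimes_Q\mathcal{G}$ with $M\otimes_{Q_A}\mathcal{G}_A\otimes_{Q_A}\mathcal{G}_A$, and on elements $m\otimes(\gamma\otimes1)$ the structure maps of $\mathcal{G}_A$ are those of $\mathcal{G}$. So the comodule axioms carry over.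

(a) We have $F_A(V\otimes Q)=V\otimes Q\otimes A$, and by \eqref{eq:semi} $\rho_A(v\otimes q\otimes\alpha)=(v_0\otimes1\otimes1)\otimes([v_1\otimes q]\otimes\alpha)$. Moving $1\otimes\alpha$ across $\otimes_{Q_A}$, we see that this corresponds to $(v_0\otimes1\otimes\alpha)\otimes[v_1\otimes q]$ under \eqref{eq:restrict}.

(b) The embedding $R\otimes_QQ_A\to Q\otimes_QQ_A=Q_A$ sends $r\otimes u$ to $\tau_A(r)u$.
\end{proof}

\section{Faithful coflatness}\label{sec:faithful}

We first prove the analog of Proposition~\ref{prop:findim}. There the positivity of one matrix column showed that a closed set of indices containing $ke$ is everything; here Lemma~\ref{lem:stable}(a) does this.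

\begin{proposition}\label{prop:constituent}
Let $L$ be a simple subobject of $Q_g$ in $\mathcal{A}$. Then $L$ is a constituent of $V\otimes Q$ for every finite dimensional $V\ne0$ in $\mathcal{M}^C$.
\end{proposition}

\begin{proof}
Let $L\cong L_1$. For an object $Y$ with constituents among $L_1,\dots,L_t$ let $[Y]\in\mathbb{Z}^t$ be the vector of multiplicities. Each $F_A(L_i)$ is a subquotient of $F_A(Q_g)\cong Q_g^{\dim A}$, so $[F_A(L_i)]$ is defined. Let $n^A$ be the matrix with these columns; by exactness $[F_A(Y)]=n^A[Y]$. Put $y=[Q_g]$, with all $y_i>0$, and $v=[V\otimes Q]\neq0$, which is defined by Lemma~\ref{lem:VQ}. By Lemma~\ref{lem:twist}(a), $n^Ay=(\dim A)y$ and $n^Av=(\dim A)v$ for every $A$. Let $\mathcal{S}$ be the proper subset given by Lemma~\ref{lem:positive}, and say that an object is \emph{of type $\mathcal{S}$} if all its constituents are $L_i$ with $i\in\mathcal{S}$. By the closure property of $\mathcal{S}$, every $F_A$ preserves objects of type $\mathcal{S}$.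

The sum of two subobjects of type $\mathcal{S}$ is a quotient of their direct sum, so $Q_g$ has a largest subobject $R$ of type $\mathcal{S}$, and $R\ne Q$ since $\mathcal{S}$ is proper. For each $A$ and each $f\in A^*$ the morphism $\mathrm{id}\otimes f\colon Q_g\otimes A\to Q_g$ maps $F_A(R)$ onto a subobject of type $\mathcal{S}$, hence into $R$. So $F_A(R)\subseteq R\otimes A$, and $\tau_A(R)\subseteq R\otimes A$ by Lemma~\ref{lem:twist}(b). Thus $R$ is a proper stable right ideal, and $R=0$ by Lemma~\ref{lem:stable}(a). Therefore $L$ is not of type $\mathcal{S}$, that is, $1\notin\mathcal{S}$, and $v_1>0$.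
\end{proof}

In the finite dimensional case we finished by applying $\Psi$ to the composition factor $ke$. The functor $\Psi$ is not defined on $\mathcal{A}$. What survives is the description of $\mathcal{K}$ in Lemma~\ref{lem:T}(a): the coaction has coefficients in $T$. Since $T$ is an $H$-submodule, this can be expressed through the bimodule $N_{C/T}$.

\begin{proposition}\label{prop:faithful}
If $H$ is left $C$-coflat, then $H$ is left faithfully $C$-coflat.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:T}(a) it suffices to show $T=0$. Suppose $T\ne0$ and let $V\ne0$ be a finite dimensional right subcomodule of $T$; then $V\in\mathcal{K}$. By Lemma~\ref{lem:T}(b), $C/T$ is a left $H$-module. Let $\bar e$ be the image of $e$, let $\bar N=N_{C/T}$ and $\bar g=[\bar e\otimes1]\in\bar N$. The projection induces a bimodule map $\mathcal{G}\to\bar N$, and for $Y\in\mathcal{A}$ we let $\bar\rho_Y\colon Y\to Y\otimes_Q\mathcal{G}\to Y\otimes_Q\bar N$ be the composite, natural in $Y$.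

The property $\bar\rho_Y=0$ passes to quotients by naturality. It passes to subobjects $Y'\subseteq Y$ because $Y'\otimes_Q\bar N\to Y\otimes_Q\bar N$ is injective by Lemma~\ref{lem:flat}. It holds for $Y=V\otimes Q$, since $\rho(v\otimes q)=(v_0\otimes1)\otimes[v_1\otimes q]$ with $v_0\otimes v_1\in V\otimes T$. By Proposition~\ref{prop:constituent} it holds for a simple subobject $L\subseteq Q_g$. Since $\bar\rho_{Q_g}(q)=\bar gq$, naturality gives $\bar gL=0$.

So $R=\{q\in Q:\bar gq=0\}$ is a nonzero right ideal. It is stable: if $q\in R$ and $\tau_A(q)=\sum q_i\otimes\alpha_i$ with linearly independent $\alpha_i$, then $0=\tau_A(\bar gq)=\sum\bar gq_i\otimes\alpha_i$ by \eqref{eq:semi}, so $q_i\in R$. By Lemma~\ref{lem:stable}(a), $R=Q$ and $\bar g=0$. By Proposition~\ref{prop:left}(c) there is $s\in\Sigma$ with $0=s(\bar e\otimes1)=s_1\bar e\otimes s_2$ in $(C/T)\otimes Q$, which means $\pi(s_1)\otimes s_2\in T\otimes H$. Lemma~\ref{lem:T}(c) gives $s=0$, which is impossible for a regular element.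
\end{proof}

\section{The equivalence $\mathcal{M}^H_B\simeq\mathcal{M}^C$}\label{sec:equiv}

Let $B$ be given by \eqref{eq:B}. The category $\mathcal{M}^H_B$ is abelian, with kernels and cokernels computed in vector spaces. For $V\in\mathcal{M}^C$, right multiplication on the second factor makes $\Psi(V)$ an object of $\mathcal{M}^H_B$; it preserves $\ker D_V$ because
\begin{equation}\label{eq:Blinear}
\pi(h_1b_1)\otimes h_2b_2=h_1\pi(b_1)\otimes h_2b_2=\pi(h_1)\otimes h_2b\qquad(h\in H,\ b\in B).
\end{equation}
For $M\in\mathcal{M}^H_B$ put $\Phi(M)=M/MB^+$, and write $\bar m$ for the class of $m$. Then $\overline{mb}=\varepsilon(b)\bar m$ for $b\in B$. The formula $\bar m\mapsto\overline{m_0}\otimes\pi(m_1)$ defines a $C$-coaction, since $\Delta(B)\subseteq B\otimes H$ and Lemma~\ref{lem:B} give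
\[
\overline{m_0b_1}\otimes\pi(m_1b_2)=\overline{m_0}\otimes m_1\pi(b)=\varepsilon(b)\,\overline{m_0}\otimes\pi(m_1).
\]
The functor $\Phi=?\otimes_Bk$ is right exact. Consider the natural maps
\[
u_M\colon M\to\Psi\Phi(M),\quad m\mapsto\overline{m_0}\otimes m_1;\qquad c_V\colon\Phi\Psi(V)\to V,\quad\overline{\textstyle\sum v\otimes h}\mapsto\sum v\,\varepsilon(h).
\]
The element $\overline{m_0}\otimes m_1$ lies in $\Psi\Phi(M)$, as both terms of \eqref{eq:D} give $\overline{m_0}\otimes\pi(m_1)\otimes m_2$. The map $u_M$ is colinear, and it is $B$-linear since $\overline{m_0b_1}\otimes m_1b_2=\overline{m_0}\otimes m_1b$. The map $c_V$ is well defined since $\varepsilon(B^+)=0$, and it is colinear since applying $\varepsilon$ to the last factor of $D_V(\sum v\otimes h)=0$ gives $\sum v_0\otimes v_1\varepsilon(h)=\sum v\otimes\pi(h)$. Finally $\Psi(c_V)\,u_{\Psi V}=\mathrm{id}$, because $\sum v\,\varepsilon(h_1)\otimes h_2=\sum v\otimes h$.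

For $X\in\mathcal{M}^H$ let $X\otimes B\in\mathcal{M}^H_B$ with $B$ acting on the second factor and coaction $x_0\otimes b_1\otimes x_1b_2$. For $M\in\mathcal{M}^H_B$ the action $M\otimes B\to M$ is a surjective morphism in $\mathcal{M}^H_B$ from a free $B$-module.

\begin{proposition}\label{prop:equiv}
If $H$ is left $C$-coflat, then $\Phi$ and $\Psi$ are inverse equivalences, $C=H/HB^+$, and $B$ is a simple object of $\mathcal{M}^H_B$.
\end{proposition}

\begin{proof}
We have $\Phi(X\otimes B)=X\otimes B/B^+=X$ with the $C$-coaction $x_0\otimes\pi(x_1)$, and $u_{X\otimes B}(x\otimes b)=x_0\otimes x_1b$. This is the bijection $\varphi$ of Lemma~\ref{lem:tensor} for $V=ke$. For general $M$ let $M'$ be the kernel of $M\otimes B\to M$, so that $M'\otimes B\to M\otimes B\to M\to0$ is exact. By coflatness $\Psi\Phi$ is right exact, so $u_M$ is the map induced on cokernels by two isomorphisms, hence an isomorphism.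

It follows that $\Psi(c_V)$ is an isomorphism. Since $\Psi$ is exact, it kills $\ker c_V$ and $\operatorname{coker}c_V$, and these vanish by Proposition~\ref{prop:faithful}. So $\Phi$ and $\Psi$ are inverse equivalences. The isomorphism $H\cong\Psi(C)$ is $B$-linear by \eqref{eq:Blinear}, and under it $c_C$ becomes $H/HB^+\to C$, $\bar h\mapsto\pi(h)$. Hence $I=HB^+$. Finally $B\cong\Psi(ke)$, and $ke$ is simple.
\end{proof}

\section{Faithful flatness over $B$}\label{sec:flat}

The equivalence controls $?\otimes_BH$ on objects of $\mathcal{M}^H_B$, whereas flatness concerns all right $B$-modules. We first settle the former and then turn an arbitrary module $N$ into an object $N\otimes H$ of $\mathcal{M}^H_B$.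

\begin{lemma}\label{lem:can}
Let $B'$ be any right coideal subalgebra and $M\in\mathcal{M}^H_{B'}$. Then $m\otimes h\mapsto\overline{m_0}\otimes m_1h$ is a natural isomorphism $M\otimes_{B'}H\cong(M/MB'^+)\otimes H$.
\end{lemma}

\begin{proof}
The map is balanced since $\overline{m_0b_1}\otimes m_1b_2h=\overline{m_0}\otimes m_1bh$. The map $\bar m\otimes h\mapsto m_0\otimes S(m_1)h$ is well defined since
\[
m_0b_1\otimes S(m_1b_2)h=m_0\otimes b_1S(b_2)S(m_1)h=\varepsilon(b)\,m_0\otimes S(m_1)h ,
\]
and the two maps are inverse to each other as in \eqref{eq:shear}.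
\end{proof}

For a right $B$-module $N$ let $B$ act on $N\otimes Q$ by $(n\otimes q)b=nb_1\otimes qb_2$. To recover $N\otimes_BH$ from such a diagonal action one has to undo it, and this requires an inverse of the antipode. If $S$ is bijective, the next lemma holds with $H$ in place of $Q$; in general $\sigma$ takes values in $Q$, and that is why $Q$ appears again.

\begin{lemma}\label{lem:untwist}
There is an isomorphism $(N\otimes Q)\otimes_BH\cong(N\otimes_BH)\otimes Q$, natural in $N$.
\end{lemma}

\begin{proof}
Define
\[
\beta\bigl((n\otimes q)\otimes h\bigr)=(n\otimes h_1)\otimes qh_2,\qquad\beta'\bigl((n\otimes h)\otimes q\bigr)=(n\otimes q\sigma(h_2))\otimes h_1 .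
\]
The map $\beta$ is balanced, since $(nb_1\otimes h_1)\otimes qb_2h_2=(n\otimes b_1h_1)\otimes qb_2h_2$. The map $\beta'$ is balanced, since $\Delta(b)\in B\otimes H$ and \eqref{eq:sigma} give
\[
(n\otimes q\sigma(h_2)\sigma(b_2))\otimes b_1h_1=(nb_1\otimes q\sigma(h_2)\sigma(b_3)b_2)\otimes h_1=(nb\otimes q\sigma(h_2))\otimes h_1 .
\]
The composites are $\beta'\beta((n\otimes q)\otimes h)=(n\otimes qh_3\sigma(h_2))\otimes h_1$ and $\beta\beta'((n\otimes h)\otimes q)=(n\otimes h_1)\otimes q\sigma(h_3)h_2$, and both are identities by \eqref{eq:sigma}.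
\end{proof}

\begin{proposition}\label{prop:flat}
If $H$ is left $C$-coflat, then $H$ is left faithfully $B$-flat.
\end{proposition}

\begin{proof}
\emph{Vanishing of Tor on $\mathcal{M}^H_B$.} The equivalence $\Phi$ is exact, so $?\otimes_BH$ is exact on $\mathcal{M}^H_B$ by Lemma~\ref{lem:can}. For $0\to M'\to M\otimes B\to M\to0$ the long exact sequence, with $M\otimes B$ free, identifies $\mathrm{Tor}_1^B(M,H)$ with the kernel of $M'\otimes_BH\to(M\otimes B)\otimes_BH$, which is zero.

\emph{Flatness.} Let $N$ be a right $B$-module. The $B$-submodule $N\otimes H$ of $N\otimes Q$ with the coaction $\mathrm{id}\otimes\Delta$ lies in $\mathcal{M}^H_B$, because $nb_1\otimes h_1b_2\otimes h_2b_3=(n\otimes h_1)b_1\otimes h_2b_2$. So $\mathrm{Tor}_1^B(N\otimes H,H)=0$. By Proposition~\ref{prop:left}(b), $N\otimes Q$ is the directed union of the $B$-submodules $N\otimes t^{-1}H$, each isomorphic to $N\otimes H$ via left multiplication by $t$ on the second factor. As Tor commutes with direct limits, $\mathrm{Tor}_1^B(N\otimes Q,H)=0$ for every $N$. Since $N\mapsto N\otimes Q$ is exact, the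 long exact sequence shows that $N\mapsto(N\otimes Q)\otimes_BH$ is exact. By Lemma~\ref{lem:untwist}, $N\mapsto(N\otimes_BH)\otimes Q$ is exact, and tensoring over $k$ with $Q\ne0$ reflects exactness.

\emph{Faithfulness.} Let $0\ne n\in N$. The map $B\to N\otimes H$, $b\mapsto(n\otimes1)b=nb_1\otimes b_2$, is $B$-linear and colinear, and it is nonzero since $1\mapsto n\otimes1$. As $B$ is simple in $\mathcal{M}^H_B$, it is injective. So $B$ embeds in $N\otimes Q$ as a right $B$-module, and by flatness $H=B\otimes_BH$ embeds in $(N\otimes Q)\otimes_BH\cong(N\otimes_BH)\otimes Q$. Hence $N\otimes_BH\ne0$.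
\end{proof}

Propositions~\ref{prop:faithful}, \ref{prop:equiv} and~\ref{prop:flat} together prove Theorem~\ref{thm:A}.

\section{Converse and uniqueness}\label{sec:unique}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Part (3) was proved after Proposition~\ref{prop:left}. In (1), the implications (a)$\Rightarrow$(b) and (a)$\Rightarrow$(c) are Theorem~\ref{thm:A}, the equivalence of categories is Proposition~\ref{prop:equiv}, (c)$\Rightarrow$(b) is Takeuchi's result (T), and (b)$\Rightarrow$(a) holds by definition.

For uniqueness let $C=H/HB'^+$ with $H$ left faithfully $B'$-flat, and let $B$ be given by \eqref{eq:B}. For $b\in B'$ we have $\pi(b)=\varepsilon(b)e$, and $\Delta(b)\in B'\otimes H$, so $\pi(b_1)\otimes b_2=\varepsilon(b_1)e\otimes b_2=e\otimes b$. Thus $B'\subseteq B$.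

Conversely let $h\in B$. Lemma~\ref{lem:can} with $M=H$ gives a bijection $H\otimes_{B'}H\to C\otimes H$, $x\otimes y\mapsto\pi(x_1)\otimes x_2y$, which sends both $h\otimes1$ and $1\otimes h$ to $e\otimes h$. So $h\otimes1=1\otimes h$, and the class $\bar h$ of $h$ in $N=H/B'$ satisfies $\bar h\otimes1=0$ in $N\otimes_{B'}H$. It remains to see that the $B'$-linear map $\iota\colon N\to N\otimes_{B'}H$, $n\mapsto n\otimes1$, is injective. The map $\iota\otimes\mathrm{id}\colon N\otimes_{B'}H\to N\otimes_{B'}H\otimes_{B'}H$ is injective, being split by the multiplication of $H$. By flatness its kernel is $(\ker\iota)\otimes_{B'}H$, and faithfulness gives $\ker\iota=0$. Hence $\bar h=0$, that is, $h\in B'$.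

In (2), the map takes values in the stated set by (c)$\Rightarrow$(a), it is surjective by (a)$\Rightarrow$(c), and it is injective by the uniqueness of $B$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{models}
\emph{Models of quasiprojective homogeneous spaces for Hopf algebras},
\texttt{https://archive.mpim-bonn.mpg.de/id/eprint/1144/1/preprint\_2007\_110.pdf}

\end{thebibliography}
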